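# Ortho-pair-bases, quasi-metrics, and a space on which every cautious climber reaches the top

## 1. A plausible "yes": ortho-pair-bases and transitivity

All spaces in these notes satisfy the $T_1$ axiom. The paper "On Quasi-Metrizability" (http://topology.auburn.edu/tp/reprints/v05/tp05010s.pdf) asks: is each (quasi-metric) space with an ortho-pair-base transitive? So there are two questions: one for all spaces with an ortho-pair-base, and one for those whose topology comes from a quasi-metric.

The answer that one would first guess is *yes*, at least in the quasi-metric case. Transitivity asks that certain systems of neighborhoods can be shrunk to systems $V$ with $y\in V(x)\Rightarrow V(y)\subset V(x)$. The standard way to make such a $V$ is to intersect, $V(x)=\bigcap\{G\in\mathcal G:x\in G\}$, and the only danger is that the intersection is too small to be a neighborhood. An ortho-pair-base is a base in which intersections of arbitrary subfamilies are under control. Let us fix the definitions and put the guess to the test.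

**Definition (quasi-metric).** A quasi-metric on $X$ is a function $d\colon X\times X\to[0,\infty)$ with $d(x,x)=0$, $d(x,y)=0\Rightarrow x=y$, and $d(x,z)\le d(x,y)+d(y,z)$. Symmetry is not required. Put $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$. A set $G$ is open if for each $x\in G$ some ball $B(x,\varepsilon)$, $\varepsilon>0$, lies in $G$. A space is a quasi-metric space if its topology is induced by a quasi-metric.

Balls are open by the triangle inequality. The topology is $T_1$: if $x\ne y$, the ball $B(x,d(x,y))$ misses $y$, so the complement of $\{y\}$ is open. For example, on $\mathbb R$ let $d(x,y)=y-x$ if $y\ge x$ and $d(x,y)=1$ if $y<x$. If $z<x$, then $y<x$ or $z<y$, so $d(x,y)+d(y,z)\ge1=d(x,z)$. If $z\ge x$, then $d(x,z)=z-x$, and the three possibilities $y<x$, $x\le y\le z$, $y>z$ give a sum which is at least $z-y$, equal to $z-x$, and at least $y-x$, respectively. Small balls are the intervals $[x,x+\varepsilon)$.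

**Definition (neighbornets).** A neighbornet of $X$ is a relation $U\subset X\times X$ such that for every $x$ the set $U(x)=\{y:(x,y)\in U\}$ is a neighborhood of $x$. Composition is $U\circ V=\{(x,z):\exists y\ (x,y)\in V,\ (y,z)\in U\}$, and $U^2=U\circ U$. A neighbornet $V$ is *transitive* if $V^2\subset V$. A neighbornet $U$ is *normal* if there are neighbornets $U_1,U_2,\dots$ with $U_1^2\subset U$ and $U_{n+1}^2\subset U_n$ for all $n$. The space $X$ is *transitive* if for every normal neighbornet $U$ of $X$ there is a transitive neighbornet $V\subset U$.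

So $U^2(x)=\bigcup_{y\in U(x)}U(y)$, and $V$ is transitive exactly when $y\in V(x)$ implies $V(y)\subset V(x)$. By induction on $N\ge1$, a transitive $V$ satisfies
$$z_{t+1}\in V(z_t)\ \text{ for all } t<N\quad\Longrightarrow\quad z_N\in V(z_0). \tag{1}$$
In a quasi-metric space $U=\{d<1\}$ is a normal neighbornet, witnessed by $U_k=\{d<2^{-k}\}$, $k\ge1$. In the example above, $U(x)=[x,x+1)$ is not transitive ($\tfrac12\in U(0)$ and $\tfrac54\in U(\tfrac12)$, but $\tfrac54\notin U(0)$). The neighbornet $V(x)=[x,\lfloor x\rfloor+1)$ is transitive and contained in $U$.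

**Definition (ortho-pair-base).** A family $\mathcal P$ of pairs $P=(P',P'')$ of subsets of $X$, with $P'$ open and $P'\subset P''$, is a pair-base if for every $x\in X$ and every neighborhood $W$ of $x$ there is $P\in\mathcal P$ with $x\in P'\subset P''\subset W$. It is an ortho-pair-base if, moreover, for every $\mathcal P_0\subset\mathcal P$ and every $x\in\bigcap\{P':P\in\mathcal P_0\}$ at least one of the following holds: $x$ lies in the interior of $\bigcap\{P'':P\in\mathcal P_0\}$, or $\{P'':P\in\mathcal P_0\}$ is a base of neighborhoods at $x$.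

**Definition (developable).** A space is developable if there are open covers $\mathcal G_0,\mathcal G_1,\dots$ such that for every $z$ the stars $\bigcup\{G\in\mathcal G_n:z\in G\}$, $n\in\omega$, form a base of neighborhoods at $z$.

The next lemma supplies ortho-pair-bases. Its hypothesis is a one-sided remnant of symmetry: points from which $z$ looks near are also near to $z$.

**Lemma 1.** Let $d$ be a quasi-metric inducing the topology of $X$, such that
$$\text{for all } z\in X,\ m\in\omega \text{ there is } n \text{ such that, for all } x:\quad d(x,z)<2^{-n}\Rightarrow d(z,x)\le 2^{-m}. \tag{2}$$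
Then $X$ has an ortho-pair-base and is developable.

*Proof.* Let $\mathcal P_n=\{(B(x,2^{-n-1}),B(x,2^{-n})):x\in X\}$ and $\mathcal P=\bigcup_n\mathcal P_n$. This is a pair-base. Let $\mathcal P_0\subset\mathcal P$ and $z\in\bigcap\{P':P\in\mathcal P_0\}$.

*Case 1: $\mathcal P_0\subset\bigcup_{n\le n_0}\mathcal P_n$ for some $n_0$.* Let $P=(B(x,2^{-n-1}),B(x,2^{-n}))\in\mathcal P_0$ with $n\le n_0$. Then $d(x,z)<2^{-n-1}$, so every $w$ with $d(z,w)<2^{-n_0-1}$ satisfies $d(x,w)<2^{-n}$. Thus $B(z,2^{-n_0-1})\subset P''$ for all $P\in\mathcal P_0$, and $z$ is interior to $\bigcap P''$.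

*Case 2: otherwise.* Then $\mathcal P_0$ meets $\mathcal P_n$ for arbitrarily large $n$. Given $m$, take the number $n_1$ that (2) gives for $z$ and $m+1$, and choose $P=(B(x,2^{-n-1}),B(x,2^{-n}))\in\mathcal P_0$ with $n\ge m+1$ and $n+1\ge n_1$. As $d(x,z)<2^{-n-1}\le2^{-n_1}$, we get $d(z,x)\le2^{-m-1}$. So each $w\in P''$ satisfies $d(z,w)<2^{-m-1}+2^{-n}\le2^{-m}$, that is, $P''\subset B(z,2^{-m})$. Each $P''$ with $P\in\mathcal P_0$ is a neighborhood of $z$, since $z\in P'$. So these sets form a base of neighborhoods at $z$.

*Development.* Let $\mathcal G_n=\{B(x,2^{-n}):x\in X\}$. Given $z,m$, let $n_1$ be as above and $n\ge\max(n_1,m+1)$. If $z,w\in B(x,2^{-n})$, then $d(z,w)\le d(z,x)+d(x,w)<2^{-m-1}+2^{-m-1}=2^{-m}$. So the star of $z$ in $\mathcal G_n$ lies in $B(z,2^{-m})$. $\square$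

A metric satisfies (2) trivially. On $\mathbb R$ the two alternatives are easy to see: finitely many pairs of intervals give the first, and all pairs $(B(x,2^{-n-1}),B(x,2^{-n}))$ with $x$ fixed give the second, at the point $x$.

## 2. Metric spaces and V-shaped neighborhoods agree with the guess

**Metric spaces.** Let $(X,d)$ be metric, and $U$ normal with $U_1^2\subset U$. We construct a transitive $V\subset U$.

Let $A_n=\{x:B(x,2^{-n})\subset U_1(x)\}$ and $F_n=\overline{A_n}$ for $n\ge 0$, and $F_{-1}=\emptyset$. The $A_n$ increase and cover $X$. If $y\in F_n$, choose $x\in A_n$ with $x\in U_1(y)$ and $d(x,y)<2^{-n-1}$. Then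
$$B(y,2^{-n-1})\subset B(x,2^{-n})\subset U_1(x)\subset U_1^2(y)\subset U(y). \tag{3}$$
By Stone's theorem there is a locally finite open cover $\mathcal G_n$ of $X$ by sets of diameter less than $2^{-n-1}$. Let $n(x)=\min\{n:x\in F_n\}$ and
$$V(x)=\bigcap\{G: G\in\mathcal G_m,\ m\le n(x),\ x\in G\}\setminus F_{n(x)-1}.$$
This is a finite intersection of open sets minus a closed set not containing $x$, so it is a neighborhood of $x$. It lies in a set of diameter less than $2^{-n(x)-1}$ containing $x$, hence in $U(x)$ by (3). Let $y\in V(x)$ and $z\in V(y)$. Then $y\notin F_{n(x)-1}$, so $n(y)\ge n(x)$ and $z\notin F_{n(y)-1}\supset F_{n(x)-1}$. If $x\in G\in\mathcal G_m$ with $m\le n(x)$, then $y\in G$, and since $m\le n(y)$, also $z\in G$. So $z\in V(x)$. Metric spaces are transitive.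

**V-shaped neighborhoods.** Let $X=\mathbb R\times[0,1)$. Put $d((x,0),(x\pm t,t))=t$ for $0<t<1$, $d(p,p)=0$, and let all other distances be $1$. If two distances $d(p,r),d(r,q)$ with $p\ne r\ne q$ were both less than $1$, then $r$ would have second coordinate both positive and zero. So the triangle inequality holds, since all distances are at most $1$. For (2): if $z=(u,t)$ with $t>0$, then $d(x,z)<t$ forces $x=z$; if $z=(u,0)$, then $d(x,z)<1$ forces $x=z$. So there is an ortho-pair-base. Given any neighbornet $U$, choose $\varepsilon(x)\in(0,1]$ with $B((x,0),\varepsilon(x))\subset U((x,0))$. Let $V((x,0))$ be this ball and $V(p)=\{p\}$ for all other $p$, which are isolated. Then $V$ is transitive: a chain of steps moves at most once.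

So a counterexample needs long chains. Let us see what blocks a long chain in the simplest asymmetric situation.

**One height.** On $[0,1]$ let $h(x,y)=\max(y-x,0)$. This is not a quasi-metric (descents cost nothing, and $T_1$ fails), but it is a useful toy. Is there a transitive $V\subset U=\{h<1\}$, with each $V(x)$ containing an $h$-ball about $x$? By (1) it must prevent chains from climbing from $0$ to $1$. It can: put $V(x)=[0,\tfrac12)$ for $x<\tfrac12$ and $V(x)=[0,1]$ for $x\ge\tfrac12$. The radius at $x<\tfrac12$ is $\tfrac12-x$, so the steps shrink as one approaches the barrier $\tfrac12$.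

With infinitely many heights $x\in[0,1]^\omega$ and $h(x,y)=\sup_i\max(y_i-x_i,0)$, the same recipe, a barrier at $\tfrac12$ in every coordinate, needs one $\varepsilon>0$ with $x_i+\varepsilon\le\tfrac12$ for all $i$ with $x_i<\tfrac12$. There is none for $x_i=\tfrac12-2^{-i-1}$. So infinitely many heights make life hard for barriers.

**Where the metric argument stops.** In a quasi-metric space, (3) asks for $x\in A_n$ with $x\in U_1(y)$, which we get when $d(y,x)$ is small, *and* with $B(y,2^{-n-1})\subset B(x,2^{-n})$, which we get when $d(x,y)$ is small. Membership $y\in\overline{A_n}$ gives only the first. Condition (2), which gave us the ortho-pair-base, is of no help, because it is the implication in the other direction: it passes from $d(x,y)$ small to $d(y,x)$ small. So we look for a quasi-metric with infinitely many heights which satisfies (2) and violates its converse badly. The guess is then wrong.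

**Theorem A.** There is a quasi-metric ($T_1$) space $Z$ which is developable, has an ortho-pair-base, and is not transitive.

So the answer to both questions is no. A stronger form uses one more notion.

**Definition (non-archimedean).** A quasi-metric $\delta$ is non-archimedean if $\delta(x,z)\le\max(\delta(x,y),\delta(y,z))$. A space is non-archimedeanly quasi-metrizable if such a $\delta$ induces its topology. In that case all $\{\delta<2^{-J}\}$ are transitive neighbornets. (An unsymmetric example is the function $e$ of Section 3.)

**Theorem B.** There is a quasi-metric space $Y\subset Z$ which is developable, has an ortho-pair-base, has a coarser zero-dimensional separable metrizable topology (so any two points are separated by a clopen set), and is not non-archimedeanly quasi-metrizable and not transitive. The space $Z$ is not non-archimedeanly quasi-metrizable either.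

The construction is in ZFC. No regularity is claimed for these spaces; the regular case is not addressed.

## 3. The space $Z$: entries, levels, heights, tags

A *box* is a set $q=\prod_{i\in\omega}[a_i,b_i]\subset[0,1]^\omega$ with $0\le a_i\le b_i\le1$; degenerate sides are allowed. Let $X$ be the set of sequences $x=((l_k,q_k))_{k\ge1}$ where $l_1<l_2<\cdots$ are positive integers and $q_1\supset q_2\supset\cdots$ are boxes, all sides of $q_k$ having length at most $2^{-k}$. Let $\varphi_x$ be the unique point of $\bigcap_kq_k$. Think of $(l_k,q_k)$ as the $k$-th entry, published at level $l_k$, which confines the heights $\varphi_x(i)$ to the box $q_k$.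

A *node* is a finite sequence $s=((l_1,q_1),\dots,(l_j,q_j))$ with the same properties. Put $|s|=j$, $l(s)=l_j$, $q(s)=q_j$, and $l(\emptyset)=0$, $q(\emptyset)=[0,1]^\omega$.

Let $Z=X\times2^\omega$. For $z=(x,\zeta)\in Z$ write $l_k(z),q_k(z)$ for its entries, $\varphi_z=\varphi_x$ for its heights and $\zeta_z=\zeta$ for its *tag*. Write $z\in F_s$ if the first $|s|$ entries of $x$ form $s$. For $\tau\in2^{<\omega}$ let $[\tau]=\{\zeta\in2^\omega:\tau\subset\zeta\}$. Finally let $\kappa_n(z)=|\{k:l_k(z)<n\}|$, the number of entries published before level $n$. Since $l_k\ge k$, we have $\kappa_n(z)\le n$; and $\kappa_n(z)\to\infty$ as $n\to\infty$.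

Let $z'\in M_n(z)$ if and only if

* (a) $\zeta_{z'}|n=\zeta_z|n$, and
* (b) $(l_k(z'),q_k(z'))=(l_k(z),q_k(z))$ for all $k\le\kappa_n(z')$.

Let $z'\in N_n(z)$ if and only if (a), (b) and

* (c) $\varphi_{z'}(i)\le\varphi_z(i)+2^{-n}$ for all $i$.

In words: $z'$ must copy from $z$ whatever it publishes before level $n$, and may raise heights by at most $2^{-n}$. Lowering heights is free. Note that (b) counts the entries of $z'$, not of $z$; this is the source of asymmetry.

**Step 1: these sets come from a quasi-metric.** Since $\kappa_n(z')\le\kappa_{n+1}(z')$, we have $M_{n+1}\subset M_n$ and $N_{n+1}\subset N_n$; also $M_0=Z\times Z$. If $z'\in M_n(z)$ for all $n$, the tags agree and, because $\kappa_n(z')\to\infty$, all entries agree, so $z'=z$.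

Each $M_n$ is transitive. Let $z'\in M_n(z)$, $z''\in M_n(z')$ and $k=\kappa_n(z'')$. Condition (a) for $(z,z'')$ is clear. The points $z'',z'$ agree on the first $k$ entries, whose levels are less than $n$, so $k\le\kappa_n(z')$. Hence $z',z$ also agree on the first $k$ entries, and so do $z'',z$.

Therefore $e(z,z')=\inf\{2^{-n}:z'\in M_n(z)\}$ satisfies $e(z,z'')\le\max(e(z,z'),e(z',z''))$, and $e(z,z')=0$ iff $z=z'$. As the $M_n$ decrease, $e(z,z')\le2^{-n}$ iff $z'\in M_n(z)$. Put
$$d(z,z')=\max\Bigl\{e(z,z'),\ \sup_i\max(\varphi_{z'}(i)-\varphi_z(i),0)\Bigr\}.$$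
Both terms satisfy the triangle inequality, so $d$ is a quasi-metric, and
$$d(z,z')\le2^{-n}\iff z'\in N_n(z). \tag{4}$$
Every $Y\subset Z$ carries the topology of $d|_Y$, which is $T_1$.

**The converse of (2) fails in $Z$.** Fix a tag $\zeta$. Let $y$ have tag $\zeta$ and entries $(k,\{(1,1,\dots)\})$, $k\ge1$. For $n\ge1$ let $x^{(n)}$ have tag $\zeta$ and entries $(n+k-1,\{(0,0,\dots)\})$, $k\ge1$. Then $\kappa_n(x^{(n)})=0$, so (b) is vacuous and $x^{(n)}\in N_n(y)$. Thus $d(y,x^{(n)})\le2^{-n}$, while $d(x^{(n)},y)=1$. This is the obstacle to (3) in its purest form.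

**Step 2: condition (2) itself holds.** An entry published early by the *target* $z'$ confines the heights of both points.

**Lemma 2.** If $d(z,z')\le2^{-n}$ and $j=\kappa_n(z')$, then $d(z',z)\le2^{-j}$.

*Proof.* We verify $z\in N_j(z')$. (a) The tags agree up to $n\ge j$. (b) By (b) for $z'\in N_n(z)$, the points $z,z'$ agree on the first $j$ entries, and $\kappa_j(z)\le j$. (c) If $j=0$ this is trivial, since heights lie in $[0,1]$. If $j\ge1$, then $q_j(z)=q_j(z')$ contains both $\varphi_z$ and $\varphi_{z'}$, and its sides are at most $2^{-j}$. $\square$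

**Proposition 3.** Every $Y\subset Z$ has an ortho-pair-base and is developable.

*Proof.* Given $z\in Y$ and $m$, choose $n$ with $\kappa_n(z)\ge m$. If $d(x,z)<2^{-n}$, Lemma 2 applied to the pair $(x,z)$ gives $d(z,x)\le2^{-\kappa_n(z)}\le2^{-m}$. So (2) holds for $d|_Y$, and Lemma 1 applies. $\square$

## 4. Non-transitivity as a climbing problem

**Definition (chain).** Let $Y\subset Z$ and $n\colon Y\to\{1,2,\dots\}$. An *$n$-chain* is a sequence $z_0,\dots,z_N$ in $Y$ with $z_{t+1}\in N_{n(z_t)}(z_t)$ for $t<N$.

**Lemma 4.** Suppose that for every $n\colon Y\to\{1,2,\dots\}$ there are $i\in\omega$ and an $n$-chain $z_0,\dots,z_N$ with $\varphi_{z_0}(i)=0$ and $\varphi_{z_N}(i)=1$. Then $Y$ is not transitive.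

*Proof.* The neighbornet $U=\{(z,z')\in Y^2:d(z,z')<1\}$ is normal. Suppose that $V\subset U$ is a transitive neighbornet. Since $V(z)$ is a neighborhood of $z$, (4) lets us choose $n(z)\ge1$ with $N_{n(z)}(z)\cap Y\subset V(z)$. For the chain of the hypothesis, $z_{t+1}\in V(z_t)$, so $z_N\in V(z_0)\subset U(z_0)$ by (1). But $d(z_0,z_N)\ge\varphi_{z_N}(i)-\varphi_{z_0}(i)=1$, a contradiction. $\square$

So an adversary prescribes a caution $n(z)$ at every point, and we must climb some height from $0$ to $1$, each step from $z$ obeying $n(z)$. We may choose which height, and all the other heights may drop. Two adversaries can be beaten by hand in $Z$; in both cases fix one tag for all points.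

*Constant caution $n\equiv m$.* For $t=0,\dots,2^m$ let $z_t$ have heights $\varphi_{z_t}=(t2^{-m},0,0,\dots)$ and entries $(m+k-1,\{\varphi_{z_t}\})$, $k\ge1$. As $\kappa_m(z_{t+1})=0$, condition (b) is vacuous, and $z_{t+1}\in N_m(z_t)$. The lesson: while all first unshared entries are published at level at least $m$, a constant caution $m$ can be climbed in steps $2^{-m}$.

*Caution $n(z)=l_1(z)+1$.* We climb in two halves. For $t=0,1,2$ let $w_t$ have first entry $(1,[0,\tfrac12]^\omega)$, heights $(\tfrac t4,0,0,\dots)$, and degenerate boxes $\{\varphi_{w_t}\}$ at levels $2,3,\dots$ afterward. Then $n(w_t)=2$ and $\kappa_2(w_{t+1})=1$; the first entries agree, so $w_0,w_1,w_2$ is a chain, reaching height $\tfrac12$. For $t=0,\dots,4$ let $g_t$ have first entry $(2,[\tfrac12,1]\times[0,\tfrac12]\times[0,\tfrac12]\times\cdots)$, heights $(\tfrac12+\tfrac t8,0,0,\dots)$ and degenerate boxes at levels $3,4,\dots$ afterward. Then $n(g_t)=3$, $\kappa_3(g_{t+1})=1$, and $g_0,\dots,g_4$ is a chain. The change of halves is legal: $n(w_2)=2$, $\kappa_2(g_0)=0$, and $w_2,g_0$ have equal heights, so $g_0\in N_2(w_2)$.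

The second example shows the difficulty for a general adversary. To change halves at $w$ one needs an upper climb whose first entry is published at a level at least $n(w)$, and the upper climb must be prepared before $w$, hence $n(w)$, is known. The way past this point is to prepare *all* the guesses for $n(w)$ at once, each using its own height coordinate: there are infinitely many coordinates, and heights not in use may be dropped freely. The bookkeeping for this is a label $\lambda(i)\in2^{<\omega}$ on each active coordinate $i$: a successful climb along $i$ must end at a point whose caution is at most $|\lambda(i)|$ and whose tag extends $\lambda(i)$.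

## 5. Positions, refinements, and a climb with steps of constant size

Fix $Y\subset Z$ throughout Sections 5 and 6.

**Definition (rich).** Let $C\subset\omega$ and $\lambda\colon C\to2^{<\omega}$. Call $C$ *rich below $\tau$* if every $\tau'\supseteq\tau$ satisfies $\lambda(i)\supseteq\tau'$ for some $i\in C$.

For instance, if $\lambda\colon\omega\to2^{<\omega}$ is onto, then $\omega$ is rich below $\emptyset$. If $C$ is rich below $\tau$ and $\tau'\supseteq\tau$, there are infinitely many $i\in C$ with $\lambda(i)\supseteq\tau'$: apply the definition to the pairwise incompatible strings $\tau'0,\tau'10,\tau'110,\dots$; different strings give different $i$. Two consequences will be used.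

* If $\tau'\supseteq\tau$, then $\{i\in C:\lambda(i)\supseteq\tau'\}$ is rich below $\tau'$, also after removal of finitely many elements.
* $C$ can be partitioned into infinitely many, or any finite number $\ge1$ of, sets rich below $\tau$. Indeed, list all pairs $(\tau',k)$ with $\tau'\supseteq\tau$, $k\in\omega$, and pick one after another distinct $i_{(\tau',k)}\in C$ with $\lambda(i_{(\tau',k)})\supseteq\tau'$. The sets $\{i_{(\tau',k)}:\tau'\supseteq\tau\}$, $k\in\omega$, are disjoint and rich below $\tau$; add the leftover of $C$ to one of them. For a finite number of parts, merge.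

**Definition (position).** A position is $p=(s,r,C,a,\tau,\lambda)$ where $s$ is a node and, with $j=|s|$:

* $0\le a\le1-2^{-j}$;
* $r\subset q(s)$ is a box with $r_i=[a,a+2^{-j}]$ for $i\in C$ and $r_i$ a singleton for $i\notin C$;
* $\lambda\colon C\to2^{<\omega}$, $\lambda(i)\supseteq\tau$ for all $i\in C$, and $C$ is rich below $\tau$.

Let $R(p)=\{z\in Y:z\in F_s,\ \varphi_z\in r,\ \zeta_z\in[\tau]\}$. We call $C$ the *pool* of $p$, and $\tau$ its *string*.

The first example is the *root position* $(\emptyset,[0,1]^\omega,\omega,0,\emptyset,\lambda)$ with $\lambda\colon\omega\to2^{<\omega}$ onto; its $R(p)$ is all of $Y$. Another one has $s=((1,[0,\tfrac12]^\omega))$, $C=\{1,2,\dots\}$, $a=0$, $r_0=\{0\}$, $r_i=[0,\tfrac12]$ for $i\ge1$, $\tau=\emptyset$, and $\lambda\colon C\to2^{<\omega}$ onto.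

**Definition (refinement).** A refinement of $p$ is a position $(s,r',C',a,\tau',\lambda|C')$ with $r'\subset r$, $C'\subset C$, $\tau'\supseteq\tau$.

If $\tau'\supseteq\tau$ and $C'\subset\{i\in C:\lambda(i)\supseteq\tau'\}$ is rich below $\tau'$, we get a refinement by *freezing* each $i\in C\setminus C'$ at any chosen value of $[a,a+2^{-j}]$. If $p'$ refines $p$, then $R(p')\subset R(p)$. Refinements of refinements are refinements.

**Definition (success).** Let $n\colon Y\to\{1,2,\dots\}$. The position $p$ *succeeds* (with respect to $n$) by the $n$-chain $z_0,\dots,z_N$ in $R(p)$ if there is $i\in C$ with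
$$\varphi_{z_0}(i)=a,\quad\varphi_{z_N}(i)=a+2^{-j},\quad\zeta_{z_N}\in[\lambda(i)],\quad n(z_N)\le|\lambda(i)|. \tag{5}$$
If there is no such chain, $p$ *fails*.

If a refinement of $p$ succeeds, so does $p$, by the same chain, so refinements of failing positions fail. By Lemma 4, Theorem A follows if the root position always succeeds. We shall assume failure and derive more and more failing positions, whose nodes grow into a single point $z$ with no possible value of $n(z)$.

**Definition (omission).** The position $p$ *omits* $m$ if no $z\in R(p)$ satisfies $n(z)=m\le l_{j+1}(z)$. Refinements of $p$ then also omit $m$.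

The next lemma is the general form of the constant-caution example. The set $A$ is all of $Y$ for Theorem A; the generality serves Section 8.

**Lemma 5 (constant steps).** Let $n\colon Y\to\{1,2,\dots\}$, $A\subset Y$, let $p=(s,r,C,a,\tau,\lambda)$ be a position, $j=|s|$, and $m>l(s)$. At least one of the following holds:

* (α) some refinement $p'$ of $p$ has no $z\in R(p')\cap A$ with $n(z)=m\le l_{j+1}(z)$;
* (β) $p$ succeeds by an $n$-chain all of whose points lie in $A$.

In particular, if $p$ fails and $m>l(s)$, some refinement of $p$ omits $m$.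

*Proof.* The last sentence is the case $A=Y$. Assume that (α) is false; we construct the chain of (β).

**Step 1: choose the coordinate and the pools.** Pick $i\in C$ with $|\lambda(i)|\ge m$, which exists by richness, and put $\tau''=\lambda(i)\supseteq\tau$. Let $N\ge1$ satisfy $N2^{-m}\ge2^{-j}$. The set $C''=\{i'\in C\setminus\{i\}:\lambda(i')\supseteq\tau''\}$ is rich below $\tau''$. Partition it into $T_0,\dots,T_N$, each rich below $\tau''$.

**Step 2: choose the points.** We cannot prescribe the heights of $z_t$ on the pool from which it comes. So each point gets its own pool; pools of the future wait at the top, where they can only come down, and pools of the past stay where they are. For $t=0,\dots,N$ in turn let $p_t$ be the refinement of $p$ with string $\tau''$ and pool $T_t$, where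

* $i$ is frozen at $\min(a+t2^{-m},a+2^{-j})$;
* coordinates in $T_{t'}$ with $t'>t$ are frozen at $a+2^{-j}$;
* coordinates $i'\in T_{t'}$ with $t'<t$ are frozen at $\varphi_{z_{t-1}}(i')$, which lies in $[a,a+2^{-j}]$ because $z_{t-1}\in R(p)$;
* the remaining coordinates of $C$ are frozen at $a$.

As (α) is false for $p_t$, pick $z_t\in R(p_t)\cap A$ with $n(z_t)=m\le l_{j+1}(z_t)$.

**Step 3: check $z_{t+1}\in N_m(z_t)$ for $t<N$.**

(a) Both tags lie in $[\tau'']$, and $|\tau''|\ge m$.

(b) The $j$-th level of $z_{t+1}$, if $j\ge1$, is $l(s)<m$, and $l_{j+1}(z_{t+1})\ge m$. So $\kappa_m(z_{t+1})=j$, and both points lie in $F_s$.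

(c) Coordinate $i$ rises by at most $2^{-m}$. On $T_{t+1}$ the point $z_t$ has the maximal value $a+2^{-j}$. On $T_{t'}$ with $t'\le t$ the values agree, since those of $z_{t+1}$ were frozen at those of $z_t$. On $T_{t'}$ with $t'>t+1$ both values are $a+2^{-j}$. On the remaining coordinates of $C$ both are $a$, and outside $C$ both lie in the same singleton of $r$.

Since $n(z_t)=m$, the sequence $z_0,\dots,z_N$ is an $n$-chain in $R(p)\cap A$. Moreover $\varphi_{z_0}(i)=a$, $\varphi_{z_N}(i)=a+2^{-j}$, $\zeta_{z_N}\in[\tau'']=[\lambda(i)]$ and $n(z_N)=m\le|\lambda(i)|$. So (β) holds. $\square$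

## 6. Halving the interval: one lower climb, many prepared upper climbs

This section turns the two-halves example into a general device. Let $p=(s,r,C,a,\tau,\lambda)$ be a position, $j=|s|$,
$$b=a+2^{-j-1},\qquad c=a+2^{-j},\qquad l_0=l(s)+1,$$
and let $p_0=(s,r_0,C_0,a,\tau_0,\lambda|C_0)$ be a refinement of $p$. List all strings extending $\tau_0$ of length greater than $l_0$ as $\tau^1,\tau^2,\dots$, and put $l^k=|\tau^k|$. These are the guesses. Partition $C_0=\bigsqcup_{k\ge1}D_k$ into sets rich below $\tau_0$.

**Upper halves.** For each $k$ let $e_k=(s,\rho_k,E_k,a,\sigma_k,\lambda|E_k)$ be a refinement of $p_0$ such that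
$$E_k\subset D_k,\qquad\sigma_k\supseteq\tau^k,\qquad\text{and all coordinates in } C_0\setminus D_k \text{ are frozen at } a. \tag{6}$$
The *basic* choice is $\sigma_k=\tau^k$, $E_k=\{i\in D_k:\lambda(i)\supseteq\tau^k\}$, all other coordinates of $C_0$ frozen at $a$. Every refinement of a refinement with (6) again has (6). Let $q^k$ be the box with sides $[b,c]$ on $E_k$ and those of $\rho_k$ (singletons) elsewhere. Put $s_k=s^\frown(l^k,q^k)$ and
$$P_k=(s_k,q^k,E_k,b,\sigma_k,\lambda|E_k).$$
This is a position: $l^k>l(s)$, $q^k\subset\rho_k\subset q(s)$ has sides at most $2^{-(j+1)}$, $b\le1-2^{-(j+1)}$, $[b,c]=[b,b+2^{-(j+1)}]$, and $E_k$ is rich below $\sigma_k$ with $\lambda(i)\supseteq\sigma_k$ on it, as $e_k$ is a position.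

**Lower half.** Suppose that coordinates $i_k\in E_k$, $k\ge1$, are given. They are distinct, as the $D_k$ are disjoint. Let $C'=\{i_k:k\ge1\}$ and relabel: $\lambda'(i_k)=\tau^k$. Let $q'$ be the box with sides $[a,b]$ on $C'$, $\{c\}$ on $C_0\setminus C'$, and those of $r_0$ (singletons) outside $C_0$. Put $s'=s^\frown(l_0,q')$ and
$$P'=(s',q',C',a,\tau_0,\lambda').$$
This is a position: $l_0>l(s)$, $q'\subset r_0\subset q(s)$ has sides at most $2^{-(j+1)}$, $a\le1-2^{-(j+1)}$, all $\tau^k$ extend $\tau_0$, and every $\tau'\supseteq\tau_0$ is extended by some $\tau^k$.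

**Lemma 6 (gluing).** Let $n\colon Y\to\{1,2,\dots\}$ and $k\ge1$. Let $\delta$ be an $n$-chain in $R(P')$ starting at a point with $i_k$-th height $a$ and ending at $w$ with $\varphi_w(i_k)=b$, $\zeta_w\in[\tau^k]$, $n(w)\le l^k$. Let $\gamma$ be an $n$-chain in $R(P_k)$ from $g$ to $h$ with $\varphi_g(i_k)=b$, $\varphi_h(i_k)=c$, $\zeta_h\in[\lambda(i_k)]$, $n(h)\le|\lambda(i_k)|$. Then $p$ succeeds with respect to $n$ by the chain $\delta$ followed by $\gamma$.

*Proof.* **Step 1: check $g\in N_{n(w)}(w)$.**

(a) We have $\zeta_g\in[\sigma_k]\subset[\tau^k]$ and $\zeta_w\in[\tau^k]$, and $n(w)\le|\tau^k|$.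

(b) As $l_{j+1}(g)=l^k\ge n(w)$, we have $\kappa_{n(w)}(g)\le j$, and both points lie in $F_s$.

(c) At $i_k$ both heights are $b$. At $i_{k'}$ with $k'\ne k$ we have $i_{k'}\in D_{k'}\subset C_0\setminus D_k$, so $\varphi_g(i_{k'})=a\le\varphi_w(i_{k'})$ by (6). On $C_0\setminus C'$ we have $\varphi_w=c\ge\varphi_g$. Outside $C_0$ both heights are the frozen values of $r_0$.

So $\delta$ followed by $\gamma$ is an $n$-chain.

**Step 2: it lies in $R(p)$ and climbs.** It lies in $R(p_0)\subset R(p)$, because $q',q^k\subset r_0$, both $s'$ and $s_k$ extend $s$, and all tags lie in $[\tau_0]$. It raises coordinate $i_k\in C$ from $a$ to $c=a+2^{-j}$, and its end $h$ satisfies $\zeta_h\in[\lambda(i_k)]$ and $n(h)\le|\lambda(i_k)|$ with the original label $\lambda(i_k)$. This is (5). $\square$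

All of the construction is visible in (c): the lower climb keeps every unused coordinate at the top $c$, and the prepared upper climb number $k$ needs the other prepared coordinates only at the bottom $a$, so the change of halves raises no height.

**Lemma 7 (descent).** If $p=(s,r,C,a,\tau,\lambda)$ fails, there are a failing position $p^+$ with node $s^+=s^\frown(l,q)$, box $q$ and string $\tau^+$, and a refinement $\rho$ of $p$ with box $r_\rho$ and string $\tau_\rho$, such that $q\subset r_\rho$, $\tau^+\supseteq\tau_\rho$, and $\rho$ omits every $m$ with $l(s)<m\le l$.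

*Proof.* **Step 1: prepare the upper halves.** By Lemma 5, let $p_0$ be a refinement of $p$ omitting $l_0$, and use the notation of this section. For each $k$ start from the basic refinement of $p_0$. It fails, since $p$ does, and its node is $s$. Apply Lemma 5 finitely many times, once for each $m$ with $l(s)<m\le l^k$; every refinement reached on the way fails, and omissions persist. The result $e_k$ satisfies (6) and omits all $m$ with $l(s)<m\le l^k$. Form $P_k$. If some $P_k$ fails, take $p^+=P_k$ and $\rho=e_k$: then $l=l^k$, $q=q^k\subset\rho_k$, $\tau^+=\sigma_k=\tau_\rho$.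

**Step 2: otherwise use the lower half.** Suppose that all $P_k$ succeed. For each $k$ we get $i_k\in E_k$ and an $n$-chain $\gamma_k$ in $R(P_k)$ from $g_k$ to $h_k$ with $\varphi_{g_k}(i_k)=b$, $\varphi_{h_k}(i_k)=b+2^{-(j+1)}=c$, $\zeta_{h_k}\in[\lambda(i_k)]$, $n(h_k)\le|\lambda(i_k)|$. Form $P'$ from these $i_k$. If $P'$ fails, take $p^+=P'$ and $\rho=p_0$: then $l=l_0$, $q=q'\subset r_0$, $\tau^+=\tau_0=\tau_\rho$, and the only $m$ with $l(s)<m\le l_0$ is $l_0$, which $p_0$ omits.

**Step 3: both cannot succeed.** If $P'$ succeeds, there are $k$ and an $n$-chain $\delta$ in $R(P')$ which raises coordinate $i_k$ from $a$ to $a+2^{-(j+1)}=b$ and ends at $w$ with $\zeta_w\in[\lambda'(i_k)]=[\tau^k]$ and $n(w)\le|\tau^k|=l^k$. By Lemma 6 with $\gamma=\gamma_k$, $p$ succeeds, a contradiction. $\square$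

## 7. Schemes, full subspaces, and the lifting theorem

Iterating Lemma 7 yields a tree of failing positions. What the tree gives us in the limit is the following object.

**Definition (scheme, full).** A *scheme* consists of a node $s^*$ and $(l_u,q_u,\tau_u)$ for $\emptyset\ne u\in2^{<\omega}$ such that

* for every $\eta\in2^\omega$ the sequence $x_\eta=s^{*\frown}((l_{\eta|k},q_{\eta|k}))_{k\ge1}$ belongs to $X$;
* $\tau_u\in2^{<\omega}$, $|\tau_u|\ge|u|$, $\tau_u\subset\tau_v$ if $u\subset v$, and $\tau_{u0},\tau_{u1}$ are incompatible for all $u\in2^{<\omega}$.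

Its *branch points* are $z_\eta=(x_\eta,\zeta_\eta)$ with $\zeta_\eta=\bigcup_k\tau_{\eta|k}$. A set $Y\subset Z$ is *full* if it contains a branch point of every scheme.

The map $\eta\mapsto\zeta_\eta$ is injective. For example, $s^*=\emptyset$, $l_u=|u|$, $q_u=\{(0,0,\dots)\}$, $\tau_u=u$ is a scheme, with branch points $((k,\{(0,0,\dots)\})_{k\ge1},\eta)$. The set $Z$ is trivially full. Only $Y=Z$ is needed for Theorem A, and one branch would then be enough; the splitting of the strings matters for Theorem B.

**Theorem 8 (lifting).** Let $Y$ be full and $n\colon Y\to\{1,2,\dots\}$ arbitrary. Every position $p^*$ with node $s^*$ such that $n(z)>l(s^*)$ for all $z\in Y$ succeeds. In particular there are $i\in\omega$ and an $n$-chain $z_0,\dots,z_N$ in $Y$ with $\varphi_{z_0}(i)=0$, $\varphi_{z_N}(i)=1$.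

*Proof.* Suppose that $p^*$ fails.

**Step 1: build a tree of failing positions.** We define failing positions $p_u$, $u\in2^{<\omega}$, with nodes $s_u$ and strings $\tau_u$, starting from $p_\emptyset=p^*$. Given $p_u$, with pool $C_u$, labels $\lambda_u$ and lower end $a_u$, and given $\epsilon\in\{0,1\}$, refine $p_u$ to the string $\tau_u{}^\frown \epsilon$ with pool $\{i\in C_u:\lambda_u(i)\supseteq\tau_u{}^\frown \epsilon\}$, freezing the other coordinates of $C_u$ at $a_u$. This refinement fails. Lemma 7 applied to it gives a failing position $p_{u\epsilon}$ with node $s_{u\epsilon}=s_u{}^\frown(l_{u\epsilon},q_{u\epsilon})$ and string $\tau_{u\epsilon}$, and a refinement $\rho_{u\epsilon}$ of $p_u$ omitting all $m$ with $l(s_u)<m\le l_{u\epsilon}$, such that $q_{u\epsilon}\subset r_{\rho_{u\epsilon}}$ and $\tau_{u\epsilon}\supseteq\tau_{\rho_{u\epsilon}}\supseteq\tau_u{}^\frown \epsilon$.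

**Step 2: take a branch point in $Y$.** The node $s^*$ and the triples $(l_u,q_u,\tau_u)$ form a scheme: the $s_u$ are nodes extending each other, so every $x_\eta$ belongs to $X$, and the strings grow and split as required since $\tau_{u\epsilon}\supseteq\tau_u{}^\frown \epsilon$. As $Y$ is full, some branch point $z=z_\eta$ lies in $Y$.

**Step 3: there is no room for $n(z)$.** Let $m=n(z)>l(s^*)$. Since $l(s^*)=l(s_{\eta|0})<l_{\eta|1}<l_{\eta|2}<\cdots$, there is $k\ge0$ with $l(s_{\eta|k})<m\le l_{\eta|(k+1)}$. Put $\rho=\rho_{\eta|(k+1)}$, a position with node $s_{\eta|k}$. Then $z\in F_{s_{\eta|k}}$, $\varphi_z\in q_{\eta|(k+1)}\subset r_\rho$, and $\zeta_z\in[\tau_{\eta|(k+1)}]\subset[\tau_\rho]$. So $z\in R(\rho)$, and $n(z)=m\le l_{\eta|(k+1)}=l_{|s_{\eta|k}|+1}(z)$. This contradicts that $\rho$ omits $m$.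

The last statement is the case of the root position, since $l(\emptyset)=0$, $a=0$ and $a+2^{-0}=1$. $\square$

**Proof of Theorem A.** Let $Y$ be full, for instance $Y=Z$. By Section 3 and Proposition 3 it is a quasi-metric, developable $T_1$ space with an ortho-pair-base. By Theorem 8 and Lemma 4 it is not transitive. $\square$

Hence not every space with an ortho-pair-base is transitive, and not even every quasi-metric, indeed not every developable quasi-metric, space with an ortho-pair-base is transitive.

## 8. Countably many transitive neighbornets: Theorem B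

**A full subspace with distinct tags.** Fullness asks for only one branch point per scheme, which leaves room to make the tags distinct.

**Lemma 9.** There is a full $Y\subset Z$ on which $z\mapsto\zeta_z$ is injective.

*Proof.* There are $\mathfrak c$ boxes, and a scheme consists of countably many choices from sets of size at most $\mathfrak c$. So there are at most $\mathfrak c^{\aleph_0}=\mathfrak c$ schemes; list them as $\Sigma_\alpha$, $\alpha<\mathfrak c$, repetitions allowed. Recursively choose a branch point $z_\alpha$ of $\Sigma_\alpha$ whose tag differs from the tags of all $z_\beta$, $\beta<\alpha$. This is possible because $\Sigma_\alpha$ has $\mathfrak c$ different branch tags and fewer than $\mathfrak c$ tags are forbidden. Let $Y=\{z_\alpha:\alpha<\mathfrak c\}$. $\square$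

For this $Y$, (a) gives $N_n(z)\subset\{z':\zeta_{z'}|n=\zeta_z|n\}$. So $z\mapsto\zeta_z$ is a continuous injection of $Y$ into $2^\omega$, and the topology that it pulls back from $2^\omega$ is coarser than that of $Y$, zero-dimensional, separable and metrizable. Distinct points are separated by a set $\{z\in Y:\zeta_z\in[\sigma]\}$, which is clopen in $Y$. By the proof of Theorem A, $Y$ is quasi-metric, developable, not transitive, and has an ortho-pair-base.

It remains to show that full spaces are not non-archimedeanly quasi-metrizable. If a non-archimedean quasi-metric $\delta$ induces the topology of $Y$, then the $V_J=\{\delta<2^{-J}\}$ are decreasing transitive neighborhood systems, and every neighborhood of a point $y$ contains some $V_J(y)$. So the following theorem suffices.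

**Theorem 10.** Let $Y$ be full, $U=\{d<1\}$, and let $V_0\supset V_1\supset\cdots$ be transitive neighbornets of $Y$. Then there is $y\in Y$ with $V_J(y)\not\subset U(y)$ for all $J$.

The first try is to reuse Theorem 8. Suppose that each $y$ has a least index $J(y)$ with $V_{J(y)}(y)\subset U(y)$, choose $n(z)$ with $N_{n(z)}(z)\cap Y\subset V_{J(z)}(z)$, and take the climbing $n$-chain. Its steps satisfy $z_{t+1}\in V_{J(z_t)}(z_t)$. If $J(z_t)\ge J(z_0)$ for all $t<N$, then every step is in $V_{J(z_0)}$ and (1) gives the contradiction $z_N\in V_{J(z_0)}(z_0)\subset U(z_0)$. But nothing prevents $J(z_t)$ from dropping below $J(z_0)$ along the chain, and here the argument stops. The remedy is to insist that the chain uses one index $J$ for all its steps and that its first point suits that $J$. Since $J$ is not known when the upper climbs are prepared, the guess $l^k$ must bound $J$ as well; this is arranged by cautions with $n_J>J$.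

*Proof of Theorem 10.* Let $Y_J=\{y\in Y:V_J(y)\subset U(y)\}$ and suppose that $Y=\bigcup_JY_J$. Recursively choose $n_J\colon Y\to\{1,2,\dots\}$ so large that
$$n_J(z)>J,\qquad n_0\le n_1\le n_2\le\cdots,\qquad N_{n_J(z)}(z)\cap Y\subset V_J(z). \tag{7}$$
Say that $p$ *$J$-succeeds* if it succeeds with respect to $n_J$ by a chain whose first point is in $Y_J$. Say that $p$ is *bad* if it $J$-succeeds for no $J$. Refinements of bad positions are bad.

**Step 1: the root position is bad.** Otherwise some $n_J$-chain from some $z_0\in Y_J$ climbs a height $i$ from $0$ to $1$. By (7) all its steps are in $V_J$, so $z_N\in V_J(z_0)\subset U(z_0)$ by (1). But $d(z_0,z_N)\ge1$, a contradiction.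

**Step 2: remove one level for all $J$ at once.** Let $p$ be bad with node $s$, $j=|s|$, $l_0=l(s)+1$. We find a refinement $p_0$ of $p$ such that
$$\text{there are no } J \text{ and } z\in R(p_0)\cap Y_J \text{ with } n_J(z)=l_0\le l_{j+1}(z). \tag{8}$$
If $J\ge l_0$, then $n_J(z)>J\ge l_0$, so only $J=0,\dots,l_0-1$ matter. Treat these one after another, applying Lemma 5 with $n=n_J$, $A=Y_J$, $m=l_0$ to the refinement reached so far. Alternative (β) would mean that this refinement $J$-succeeds, which is impossible since it is bad. So (α) holds, and its conclusion for $J$ persists under further refinement.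

**Step 3: descent for bad positions.** With $p$ and $p_0=(s,r_0,C_0,a,\tau_0,\lambda|C_0)$ as in Step 2, use the notation $b,c,\tau^k,l^k,D_k$ of Section 6, and let every $e_k$ be the *basic* refinement: $\sigma_k=\tau^k$, $E_k=\{i\in D_k:\lambda(i)\supseteq\tau^k\}$, all other coordinates of $C_0$ frozen at $a$. Form the positions $P_k$. The node $s_k$ of $P_k$ has $l(s_k)=l^k<n_{l^k}(z)$ for all $z\in Y$ by (7). So Theorem 8, applied to the function $n_{l^k}$, says that $P_k$ succeeds with respect to $n_{l^k}$. We get $i_k\in E_k$ and an $n_{l^k}$-chain $\gamma_k$ in $R(P_k)$ from $g_k$ to $h_k$ with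
$$\varphi_{g_k}(i_k)=b,\quad\varphi_{h_k}(i_k)=c,\quad\zeta_{h_k}\in[\lambda(i_k)],\quad n_{l^k}(h_k)\le|\lambda(i_k)|.$$
Form $P'$ from these $i_k$, with node $s'=s^\frown(l_0,q')$ and string $\tau_0$.

*Claim: $P'$ is bad.* Suppose that $P'$ $J$-succeeds by an $n_J$-chain $\delta$ ending at $w$, for the coordinate $i_k$. So $\delta$ starts in $Y_J$ at a point with $i_k$-th height $a$, and $\varphi_w(i_k)=b$, $\zeta_w\in[\tau^k]$, $n_J(w)\le l^k$. As $J<n_J(w)\le l^k$, (7) gives $n_J\le n_{l^k}$. Since the $N_n$ decrease with $n$, $\gamma_k$ is also an $n_J$-chain, and $n_J(h_k)\le n_{l^k}(h_k)\le|\lambda(i_k)|$. Lemma 6 with $n=n_J$ and $\gamma=\gamma_k$ shows that $p$ succeeds with respect to $n_J$ by $\delta$ followed by $\gamma_k$, whose first point is in $Y_J$. So $p$ $J$-succeeds, a contradiction.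

Thus from a bad $p$ we obtain a bad position $P'$ with node $s^\frown(l(s)+1,q')$ and string $\tau_0$, and a refinement $p_0$ of $p$ with (8), box $r_0\supset q'$ and the same string $\tau_0$.

**Step 4: fusion.** Starting from the root $p_\emptyset$, define bad positions $p_u$ with nodes $s_u$ and strings $\tau_u$. Given $p_u$ and $\epsilon\in\{0,1\}$, refine $p_u$ to the string $\tau_u{}^\frown \epsilon$, with pool the coordinates $i$ of the pool of $p_u$ whose label extends $\tau_u{}^\frown \epsilon$, freezing the other coordinates of the pool at the lower end of the interval. This refinement is bad. Apply Steps 2 and 3 to it; let $\rho_{u\epsilon}$ be the resulting $p_0$ and $p_{u\epsilon}$ the resulting $P'$. Then $s_{u\epsilon}=s_u{}^\frown(l_{u\epsilon},q_{u\epsilon})$ with $l_{u\epsilon}=l(s_u)+1$, so $l(s_u)=|s_u|=|u|$ for all $u$. Also $q_{u\epsilon}\subset r_{\rho_{u\epsilon}}$ and $\tau_{u\epsilon}=\tau_{\rho_{u\epsilon}}\supseteq\tau_u{}^\frown \epsilon$. With $s^*=\emptyset$ these data form a scheme, as in Theorem 8.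

Let $z=z_\eta\in Y$ be a branch point. It lies in $Y_J$ for some $J$. Let $m=n_J(z)\ge1$, $k=m-1$ and $\rho=\rho_{\eta|(k+1)}$, whose node is $s_{\eta|k}$. Then $z\in F_{s_{\eta|k}}$, $\varphi_z\in q_{\eta|(k+1)}\subset r_\rho$ and $\zeta_z\in[\tau_{\eta|(k+1)}]=[\tau_\rho]$, so $z\in R(\rho)\cap Y_J$. Moreover
$$n_J(z)=k+1=l(s_{\eta|k})+1=l_{\eta|(k+1)}=l_{k+1}(z).$$
This contradicts (8) for $\rho$, whose $l_0$ is $l(s_{\eta|k})+1=k+1$ and whose $j$ is $k$. $\square$

**Proof of Theorem B.** Take the full space $Y$ of Lemma 9. Everything except the statement on non-archimedean quasi-metrics was shown after that lemma. If a non-archimedean quasi-metric $\delta$ induced the topology of a full space, then for $V_J=\{\delta<2^{-J}\}$ every point $y$ would have some $J$ with $V_J(y)\subset U(y)$, as $U(y)$ is a neighborhood of $y$; this contradicts Theorem 10. Theorem 10 applies to $Y$ and, since $Z$ is full, also to $Z$. $\square$
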